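# Norm-preserving extensions into Hilbert space and contractive projections of biduals

Throughout, spaces and maps are complex-linear, a *projection in an algebra* is a self-adjoint idempotent, and $\ell_2$ is the separable infinite-dimensional Hilbert space. On $\mathbb C^n$ we write $\langle h,s\rangle=\sum_j h_j\bar s_j$ and $|h|=\langle h,h\rangle^{1/2}$; $S$ is the unit sphere of $\mathbb C^n$ and $\sigma$ its normalized surface measure.

## 1. A first guess: Hilbert-space targets see too little

Let $A\subset B$ be $C^*$-algebras. The bidual $A^{**}$ is identified with the weak$^*$-closure of $A$ in the von Neumann algebra $B^{**}$. Suppose that every bounded linear $u:A\to\ell_2$ has an extension $\tilde u:B\to\ell_2$ with $\|\tilde u\|=\|u\|$. Must there be a contractive projection $P:B^{**}\to A^{**}$, that is, a linear map onto $A^{**}$ with $P|_{A^{**}}=\mathrm{id}$ and $\|P\|\le1$?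

Extending *somehow* is free: by the non-commutative Grothendieck theorem there is a universal constant $C$ such that every $u:A\to\ell_2$ extends to $B$ with norm at most $C\|u\|$, whatever the inclusion. All the information in the assumption lies in the exact equality of norms.

The answer one would first guess is *no*. Here is why. If $P$ exists, then for every Banach space $X$ every bounded $u:A\to X^*$ extends with the same norm. Indeed, let $\hat u:A^{**}\to X^*$ be the weak$^*$-continuous extension of $u$, namely the adjoint of $u^*|_X:X\to A^*$. It has the same norm as $u$, and $\hat u\circ P|_B$ extends $u$. So $P$ controls *all* dual targets at once, while our assumption speaks of one very soft target. Let us test the guess.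

**Test 1: one-dimensional targets.** Every functional on $A$ extends with the same norm, by Hahn–Banach. Rank one sees nothing.

**Test 2: the target $\ell_\infty$.** Apply Hahn–Banach to each coordinate: every $u:A\to\ell_\infty$ extends with the same norm, for every inclusion. So there are infinite-dimensional dual targets that see nothing at all.

**Test 3: small $A$.** Let $A=\mathbb Cp_1+\dots+\mathbb Cp_n$ with nonzero mutually orthogonal projections $p_i\in B$. Then $A^{**}=A$. The coordinate functionals $\sum_i x_ip_i\mapsto x_j$ have norm one; extend them to norm-one functionals $f_j$ on $B^{**}$. Then $P(x)=\sum_jf_j(x)p_j$ is a projection onto $A$, and $\|P(x)\|=\max_j|f_j(x)|\le\|x\|$. So $P$ exists and no counterexample can be found here. We need an algebra $A^{**}$ for which $P$ can fail.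

**Test 4: an inclusion without $P$.** Let $A=VN(\mathbb F_2)\subset B=B(\ell_2(\mathbb F_2))$. Let $A_*$ be the predual of $A$. The adjoint of the inclusion $A_*\subset A^*$ is a contractive projection $A^{**}\to A$. If $P$ existed, composing $P|_B$ with it would give a contractive projection $B\to A$, which contradicts the non-injectivity of $VN(\mathbb F_2)$. So $P$ does not exist. Do Hilbert-space maps notice? The first map that comes to mind, $x\mapsto x\delta_e$ from $A$ to $\ell_2(\mathbb F_2)$, has norm one and extends to $B$ by the same formula, with norm one.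

More generally, for *any* inclusion, suppose that there are states $f,g$ of $A$ and $0\le\lambda\le1$ with
$$|u(x)|^2\le\|u\|^2\big(\lambda f(x^*x)+(1-\lambda)g(xx^*)\big)\qquad(x\in A).$$
Then $u$ extends with the same norm. To see this, extend $f,g$ to states $f_1,g_1$ of $B$. The form $(x,y)\mapsto\lambda f_1(y^*x)+(1-\lambda)g_1(xy^*)$ is positive semidefinite on $B$; let $j:B\to\mathcal H$ be the canonical map into the associated Hilbert space. Then $|j(x)|^2=\lambda f_1(x^*x)+(1-\lambda)g_1(xx^*)\le\|x\|^2$. On $A$ the domination says $u=T\circ j|_A$ with $T:j(A)\to\ell_2$ of norm at most $\|u\|$. Extend $T$ to the closure of $j(A)$ by continuity and by $0$ on the orthogonal complement, and put $\tilde u=Tj$.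

All this speaks for the guess. But the tests were only made on maps that come with a domination by states with the exact constant $\|u\|$, and nothing says that every $u$ has one.

## 2. The theorem, and the textbook facts behind it

The guess is wrong: the answer to the question is **yes**.

**Theorem A.** Let $A\subset B$ be $C^*$-algebras. The following are equivalent.

1. Every bounded $u:A\to\ell_2$ has an extension $\tilde u:B\to\ell_2$ with $\|\tilde u\|=\|u\|$.
2. For all $n\ge1$ and $\varepsilon>0$, every bounded $u:A\to\ell_2^n$ has an extension $\tilde u:B\to\ell_2^n$ with $\|\tilde u\|\le(1+\varepsilon)\|u\|$.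
3. There is a contractive projection $P:B^{**}\to A^{**}$.
4. For every Banach space $X$, every bounded $u:A\to X^*$ has an extension $\tilde u:B\to X^*$ with $\|\tilde u\|=\|u\|$.

Three implications are quick. We proved 3⇒4 in Section 1 (an extension cannot have smaller norm than $u$). For 4⇒1, note that $\ell_2$ is a dual space. For 1⇒2, regard $\ell_2^n\subset\ell_2$, extend into $\ell_2$, and compose with the orthogonal projection onto $\ell_2^n$. What remains is **2⇒3**. If $A=0$, take $P=0$; from now on $A\neq0$.

We recall what the proof uses about von Neumann algebras.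

**Corners.** If $q$ is a projection of a von Neumann algebra $M$, then $qMq$ is a von Neumann algebra with unit $q$. Projections $q,r$ are orthogonal if $qr=0$. If $q,r_1,\dots,r_K$ are mutually orthogonal, $y\in qMq$, $\|y\|\le1$ and $|z_k|=1$, then $\|y+\sum_kz_kr_k\|\le1$: with $w=y+\sum_k z_kr_k$ all cross terms vanish, so $w^*w=y^*y+\sum_kr_k\le q+\sum_kr_k\le1$.

**Equivalence.** Projections $q,r\in M$ are equivalent, $q\sim r$, if $v^*v=q$ and $vv^*=r$ for some $v\in M$. In the algebra $M_n(\mathbb C)$ of matrices this means equal rank.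

**Abelian projections and type I.** A projection $p\in M$ is abelian if $pMp$ is commutative. In $M_n(\mathbb C)$ the projections of rank one are abelian, those of rank two are not. $M$ is of type I if every nonzero central projection dominates a nonzero abelian projection; commutative algebras and $M_n(\mathbb C)$ are examples. Every von Neumann algebra is the direct sum of a type I algebra and an algebra without type I summand, and the latter contains no nonzero abelian projection.

**Injectivity of type I algebras.** If $R\subset B(\mathcal K)$ is a type I von Neumann algebra, there is a contractive projection $B(\mathcal K)\to R$.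

**Tomiyama's theorem.** A contractive projection of a $C^*$-algebra onto a $C^*$-subalgebra is a completely positive conditional expectation. An example is the map of $M_n(\mathbb C)$ onto the diagonal matrices which erases the off-diagonal entries. Complete positivity matters when we pass to matrices: the transposition on $M_2(\mathbb C)$ is isometric, but $\mathrm{id}\otimes$(transposition) maps the flip $\sum e_{ij}\otimes e_{ji}$, of norm $1$, to $\sum e_{ij}\otimes e_{ij}$, of norm $2$.

## 3. Projections as liftings of functionals, and the loss of $\sqrt n$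

Put $M=A^{**}\subset N=B^{**}$, so $M_*=A^*$. Let $e$ be the unit of $M$, a projection of $N$.

If $P:N\to M$ is a contractive projection, then $L(f)=f\circ P$ is a contractive linear map $L:M_*\to N^*$ with $L(f)|_M=f$. Conversely, such an $L$ gives $P$: let $P(x)\in(M_*)^*=M$ be the functional $f\mapsto L(f)(x)$. So we want to extend all normal functionals of $M$ to $N$ *linearly*, with the same norm. For one functional this is Hahn–Banach; linearity is the whole problem. By compactness it is a finite-dimensional problem.

**Lemma 1.** Let $Q$ be a von Neumann algebra and $R\subset Q$ a nonzero weak$^*$-closed $*$-subalgebra with predual $R_*$. Suppose that for every nonzero finite-dimensional $F\subset R_*$ and every $0<\delta\le1$ there is a linear $L_{F,\delta}:F\to Q^*$ with $L_{F,\delta}(f)|_R=f$ for $f\in F$ and $\|L_{F,\delta}\|\le1+\delta$. Then there is a contractive projection $Q\to R$.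

*Proof.* Set $L_{F,\delta}(f)=0$ for $f\notin F$. Direct the pairs by $F$ increasing and $\delta$ decreasing. For each $f$ the values $L_{F,\delta}(f)$ lie in the ball of radius $2\|f\|$ of $Q^*$, which is weak$^*$-compact. By Tychonoff's theorem a subnet converges, pointwise weak$^*$, to a map $L:R_*\to Q^*$. Given $f,g\in R_*$ and $\lambda\in\mathbb C$, eventually $F$ contains $f$ and $g$, hence $\lambda f+g$, so $L(\lambda f+g)=\lambda L(f)+L(g)$ and $L(f)|_R=f$. Given $\delta_0>0$, eventually $\|L_{F,\delta}(f)\|\le(1+\delta_0)\|f\|$; balls are weak$^*$-closed, so $\|L(f)\|\le\|f\|$. Now let $P(x)\in(R_*)^*=R$ be the functional $f\mapsto L(f)(x)$. It is linear in $x$, $\|P(x)\|\le\|x\|$, and for $x\in R$ we have $L(f)(x)=f(x)$, so $P(x)=x$. $\square$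

Next we translate condition 2 into the language of functionals.

**Lemma 2.** Assume condition 2. Let $h\mapsto\psi_h\in M_*$ be linear on $\mathbb C^n$ with $\|\psi_h\|\le C|h|$ for all $h$. For every $\varepsilon>0$ there is a linear $h\mapsto\tilde\psi_h\in N^*$ with $\tilde\psi_h|_M=\psi_h$ and $\|\tilde\psi_h\|\le(1+\varepsilon)C|h|$.

*Proof.* Let $d_1,\dots,d_n$ be the standard basis of $\mathbb C^n$ and put $u(x)=(\psi_{d_j}(x))_j$ for $x\in M$. Since
$$|u(x)|=\sup_{|h|\le1}\Big|\sum_jh_j\psi_{d_j}(x)\Big|=\sup_{|h|\le1}|\psi_h(x)|,\tag{1}$$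
we have $\|u\|=\sup_{|h|\le1}\|\psi_h\|\le C$. By condition 2, $u|_A$ extends to $\tilde u:B\to\ell_2^n$ with $\|\tilde u\|\le(1+\varepsilon)\|u\|$. Put $U=\tilde u^{**}:N\to\ell_2^n$. It has the same norm as $\tilde u$, it is weak$^*$-continuous and agrees with $u$ on $A$; since $u$ is weak$^*$-continuous too and $A$ is weak$^*$-dense in $M$, $U=u$ on $M$. Put $\tilde\psi_h=\sum_jh_jU_j$. Formula (1), applied to $U$, gives $\|\tilde\psi_h\|\le\|U\||h|\le(1+\varepsilon)C|h|$. $\square$

**The first attempt.** Take $F\subset M_*$ of dimension $n$, an isomorphism $J:\mathbb C^n\to F$, and apply Lemma 2 to $\psi_h=Jh$ with $C=\|J\|$. We get the lifting $L(Jh)=\tilde\psi_h$ with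
$$\|L(Jh)\|\le(1+\varepsilon)\|J\||h|\le(1+\varepsilon)\|J\|\|J^{-1}\|\,\|Jh\|.$$
If $F$ is isometric to $\ell_2^n$, this is what we want. Otherwise the bound is the distortion $\|J\|\|J^{-1}\|$. Suppose $M$ contains $n$ nonzero orthogonal projections, and let $F$ be spanned by normal states $\rho_1,\dots,\rho_n$ living on them. Then $\|\sum h_j\rho_j\|=\sum|h_j|$ (test on $\sum z_jr_j$ with unimodular $z_j$). For *every* $J$ the distortion is at least $\sqrt n$. Indeed, normalize $\|J^{-1}\|=1$ and put $x_j=J^{-1}\rho_j$, so $|x_j|\le1$. The average of $|\sum\pm x_j|^2$ over all signs is $\sum|x_j|^2\le n$, so some choice of signs has $|\sum\pm x_j|\le\sqrt n$ while $\|\sum\pm\rho_j\|=n$, whence $\|J\|\ge\sqrt n$. The attempt dies exactly here: the hypothesis controls $\|\tilde\psi_h\|$ by a *Euclidean* norm only, and the norm of $F$ is not Euclidean.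

## 4. Completing an arbitrary norm to a Euclidean one on orthogonal corners

We cannot make the norm of $F$ Euclidean, but we can *add* something to it so that the sum is Euclidean.

Suppose $F$ consists of functionals on a corner $qMq$, and there are orthogonal nonzero projections $r_1,\dots,r_K\in M$ that are orthogonal to $q$. Let $\rho_k$ be a normal state living on $r_k$. Consider
$$\psi_h(x)=(Jh)(qxq)+\sum_ka_k\langle h,s_k\rangle\rho_k(x),\qquad a_k\ge0,\ s_k\in S .$$
Functionals on orthogonal corners have additive norms, so $\|\psi_h\|=\|Jh\|+\sum_ka_k|\langle h,s_k\rangle|$. Imagine that this sum is $c|h|$. Then Lemma 2 extends $\psi_h$ to $N$ with norm about $c|h|$, almost no loss. Additivity also holds in $N$: the norm of $\tilde\psi_h|_{qNq}$ plus $\sum_k|\tilde\psi_h(r_k)|$ is at most $\|\tilde\psi_h\|$. But $r_k\in M$, so $\tilde\psi_h(r_k)=a_k\langle h,s_k\rangle$ is prescribed: that part of the norm is already spent. What is left for the corner $qNq$ is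
$$c|h|-\sum_ka_k|\langle h,s_k\rangle|=\|Jh\| .$$
The constant $c$ cancels. It may be enormous.

The remaining question is about norms on $\mathbb C^n$: given a norm $\gamma$, is $c|h|-\gamma(h)$ of the form $\sum a_k|\langle h,s_k\rangle|$ with $a_k\ge0$, for a large $c$? Exactly, no, and not even with an integral in place of the sum. Take $n=2$, $\gamma(h)=|h_1|+|h_2|$. The function $\phi(s)=c\,|(s,1)|-\gamma(s,1)=c\sqrt{1+s^2}-1-|s|$ of a real variable $s$ is not convex, since $\tfrac12(\phi(s)+\phi(-s))=c\sqrt{1+s^2}-1-s<c-1=\phi(0)$ for small $s>0$; but sums and integrals of functions $|\langle h,s_k\rangle|$ with nonnegative weights are convex in $h$. Approximately, however, the answer is yes. In this example replace the two functions $|h_j|=|\langle h,d_j\rangle|$ by averages of $|\langle h,s\rangle|$ over $s$ close to $d_j$, with a bounded density $g$; since $|h|$ is a constant multiple of the average of $|\langle h,s\rangle|$ over the whole sphere, a large multiple of $|h|$ minus the smeared $\gamma$ is an integral with *positive* density. For general $\gamma$ we must first write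 it, approximately, as a combination of functions $|\langle h,s\rangle|$ with real coefficients of any sign.

## 5. The functions $|\langle h,s\rangle|$ span all norms on $\mathbb C^n$, up to small error

**Lemma 3.** Let $\nu$ be a finite real Borel measure on $S$, invariant under $h\mapsto e^{i\theta}h$ for all $\theta$, with $\int_S|\langle h,s\rangle|\,d\nu(h)=0$ for all $s\in S$. Then $\nu=0$.

Invariance cannot be dropped: for $n=1$ we have $|\langle h,s\rangle|=1$ on $S$, so every $\nu$ of total mass $0$ satisfies the other condition.

*Proof.* **Step 1: from moduli to real parts.** The aim is to replace $|\langle h,x\rangle|$ by the absolute value of a real linear form. Identify $\mathbb C^n$ with $\mathbb R^m$, $m=2n$, with inner product $x\cdot h=\mathrm{Re}\langle h,x\rangle$. For $w\in\mathbb C$ we have $\frac1{2\pi}\int_0^{2\pi}|\mathrm{Re}(e^{i\theta}w)|\,d\theta=\frac2\pi|w|$. By invariance of $\nu$,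
$$\int|x\cdot h|\,d\nu(h)=\int\frac1{2\pi}\int_0^{2\pi}|\mathrm{Re}(e^{i\theta}\langle h,x\rangle)|\,d\theta\,d\nu(h)=\frac2\pi\int|\langle h,x\rangle|\,d\nu(h)=0\qquad(x\in\mathbb R^m),\tag{2}$$
the last equality by homogeneity in $x$.

**Step 2: writing a test function as a superposition of the functions $h\mapsto|x\cdot h|$.** Let $g\in C^\infty(S)$ be real, let $0\le\alpha\in C_c^\infty(0,\infty)$, $\alpha\ne0$, and put $\varphi(\rho h)=\alpha(\rho)g(h)$ for $\rho>0$, $h\in S$, and $\varphi(0)=0$. Then $\varphi\in C_c^\infty(\mathbb R^m)$ and $\varphi$ vanishes near $0$. Let $\hat\varphi(x)=\int\varphi(y)e^{-ix\cdot y}\,dy$, a Schwartz function. We claim that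
$$\int_{\mathbb R^m}|x\cdot h|\,\hat\varphi(x)\,dx=-2a(2\pi)^{m-1}\big(g(h)+g(-h)\big)\quad(h\in S),\qquad a=\int_0^\infty\alpha(\rho)\rho^{-2}\,d\rho>0.\tag{3}$$
Fix $h\in S$ and write $x=th+x'$ with $t\in\mathbb R$ and $x'$ in the real hyperplane $h^\perp$, so $x\cdot h=t$. For fixed $t$ the function $x'\mapsto\hat\varphi(th+x')$ is the Fourier transform on $h^\perp$ of $y'\mapsto\int_{\mathbb R}\varphi(\rho h+y')e^{-it\rho}\,d\rho$. Fourier inversion at $y'=0$ gives
$$\int_{h^\perp}\hat\varphi(th+x')\,dx'=(2\pi)^{m-1}\hat\psi(t),\qquad\psi(\rho)=\varphi(\rho h).$$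
Here $\psi\in C_c^\infty(\mathbb R\setminus\{0\})$, with $\psi(\rho)=\alpha(\rho)g(h)$ for $\rho>0$ and $\psi(\rho)=\alpha(|\rho|)g(-h)$ for $\rho<0$. Since $\psi$ vanishes near $0$, $\chi(\rho)=\psi(\rho)/\rho^2$ is in $C_c^\infty(\mathbb R)$. Differentiating $\hat\chi(t)=\int\chi(\rho)e^{-it\rho}d\rho$ twice gives $\hat\psi=-\hat\chi''$. For a Schwartz function $k$ on $\mathbb R$, $\int_0^\infty tk''(t)\,dt=-\int_0^\infty k'(t)\,dt=k(0)$, and likewise on the negative half-line, so $\int|t|k''(t)\,dt=2k(0)$. Hence
$$\int_{\mathbb R}|t|\hat\psi(t)\,dt=-2\hat\chi(0)=-2\int\psi(\rho)\rho^{-2}\,d\rho=-2a\big(g(h)+g(-h)\big).$$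
Multiplying by $(2\pi)^{m-1}$ gives (3).

**Step 3: integrating against $\nu$.** Integrate (3) in $\nu$. Fubini applies, since $|x\cdot h|\le|x|$, $\int|x||\hat\varphi(x)|dx<\infty$ and $\nu$ is finite. By (2) the left side becomes $0$. So $\int(g(h)+g(-h))\,d\nu(h)=0$. As $\nu$ is invariant under $h\mapsto e^{i\pi}h=-h$, this says $2\int g\,d\nu=0$. Smooth real functions are dense in $C_{\mathbb R}(S)$, so $\nu=0$. $\square$

**Lemma 4.** Let $\gamma$ be a norm on $\mathbb C^n$ and $t>0$. There are $c>0$, $K\ge1$, $s_1,\dots,s_K\in S$ and $a_1,\dots,a_K\ge0$ such that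
$$\Big|\gamma(h)+\sum_{k=1}^Ka_k|\langle h,s_k\rangle|-c|h|\Big|\le t|h|\qquad(h\in\mathbb C^n).$$

*Proof.* By homogeneity we may take $h\in S$.

**Step 1: density.** The aim is to approximate $\gamma$ by real combinations. Let $X$ be the space of real continuous functions on $S$ that are invariant under all $h\mapsto e^{i\theta}h$, with the sup norm, and $V\subset X$ the real span of the functions $|\langle\cdot,s\rangle|$, $s\in S$. Let $\lambda$ be a bounded functional on $X$ vanishing on $V$. By Hahn–Banach and Riesz it is given by a finite real measure on $S$. Average this measure over the rotations $h\mapsto e^{i\theta}h$: its action on invariant functions does not change, so it still represents $\lambda$. The averaged measure is invariant and annihilates $V$, so it is $0$ by Lemma 3, and $\lambda=0$. Hence $V$ is dense in $X$. Since $\gamma|_S\in X$, there are finitely many $\beta_i\in\mathbb R$, $y_i\in S$ with $\big|\gamma(h)-\sum_i\beta_i|\langle h,y_i\rangle|\big|\le t/3$ on $S$.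

**Step 2: smearing.** The aim is to trade point masses for a bounded density. For $h\in S$ we have $\big||\langle h,s\rangle|-|\langle h,s'\rangle|\big|\le|s-s'|$. Choose $\eta>0$ with $\eta\sum|\beta_i|\le t/3$, and replace the point mass at $y_i$ by a continuous probability density with respect to $\sigma$ supported within distance $\eta$ of $y_i$ (a multiple of $s\mapsto\max(0,\eta-|s-y_i|)$). This changes the sum by at most $t/3$ on $S$. We get a real continuous function $g$ on $S$ with
$$\Big|\gamma(h)-\int_S|\langle h,s\rangle|g(s)\,d\sigma(s)\Big|\le\frac{2t}3\qquad(h\in S).\tag{4}$$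

**Step 3: a large multiple of $|h|$ makes the density positive.** By unitary invariance $|h|=\kappa\int_S|\langle h,s\rangle|\,d\sigma(s)$ with a constant $\kappa>0$. Choose $c>0$ with $c\kappa\ge\max g$. Then
$$c|h|-\int_S|\langle h,s\rangle|g(s)\,d\sigma(s)=\int_S|\langle h,s\rangle|\,d\mu(s),\qquad\mu=(c\kappa-g)\sigma\ge0.\tag{5}$$

**Step 4: discretizing.** We need a finite sum because only finitely many corners will be used at a time. Choose $\eta'>0$ with $\eta'\mu(S)\le t/3$, partition $S$ into finitely many nonempty Borel sets $S_k$ of diameter at most $\eta'$, pick $s_k\in S_k$, and put $a_k=\mu(S_k)\ge0$. On $S$ the right side of (5) differs from $\sum_ka_k|\langle h,s_k\rangle|$ by at most $t/3$. Together with (4) the total error is at most $t$. $\square$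

## 6. A corner with room beside it

**Proposition 5.** Assume condition 2. Let $q\in M$ be a nonzero projection such that for every $K$ there are $K$ nonzero mutually orthogonal projections of $M$, all orthogonal to $q$. Then there is a contractive projection $P_q:qNq\to qMq$.

*Proof.* By Lemma 1 with $Q=qNq$, $R=qMq$, it is enough to prove the following. Let $F\subset(qMq)_*$ be nonzero of finite dimension $n$ and $0<\delta\le1$; then there is a linear $L:F\to(qNq)^*$ with $L(f)|_{qMq}=f$ and $\|L\|\le1+\delta$.

**Step 1: parameters.** We fix the error before anything else. Let $J:\mathbb C^n\to F$ be a linear isomorphism and $\gamma(h)=\|Jh\|$, a norm on $\mathbb C^n$. Choose $t>0$ with $3t|h|\le\delta\gamma(h)$ for all $h$. Lemma 4, for $\gamma$ and $t$, gives $c,K,s_k,a_k$.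

**Step 2: the enlarged functional.** We make its norm nearly Euclidean. Choose nonzero mutually orthogonal projections $r_1,\dots,r_K\in M$, orthogonal to $q$, and normal states $\tau_k$ of $r_kMr_k$. Put $\rho_k(x)=\tau_k(r_kxr_k)$ for $x\in M$. These are normal states of $M$ with
$$\rho_k(r_k)=1,\qquad\rho_k(r_l)=0\ (l\neq k),\qquad\rho_k|_{qMq}=0.$$
Define
$$\psi_h(x)=(Jh)(qxq)+\sum_ka_k\langle h,s_k\rangle\rho_k(x)\qquad(x\in M).$$
Then $\psi_h\in M_*$ is linear in $h$, and by Lemma 4
$$\|\psi_h\|\le\gamma(h)+\sum_ka_k|\langle h,s_k\rangle|\le(c+t)|h|.$$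

**Step 3: extending.** Choose $\varepsilon>0$ with $(1+\varepsilon)(c+t)\le c+2t$. Lemma 2 gives a linear $h\mapsto\tilde\psi_h\in N^*$ with $\tilde\psi_h|_M=\psi_h$ and $\|\tilde\psi_h\|\le(c+2t)|h|$.

**Step 4: what is left for $qNq$.** Let $y\in qNq$, $\|y\|\le1$, and let $z_k$ be unimodular. By Section 2, $\|y+\sum_kz_kr_k\|\le1$. Choose the phases so that all $z_k\tilde\psi_h(r_k)$ point in the direction of $\tilde\psi_h(y)$; then $|\tilde\psi_h(y)|+\sum_k|\tilde\psi_h(r_k)|\le\|\tilde\psi_h\|$. Take the supremum over $y$:
$$\|\tilde\psi_h|_{qNq}\|+\sum_k|\tilde\psi_h(r_k)|\le(c+2t)|h|.$$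
Since $r_k\in M$ and $qr_kq=0$, we have $\tilde\psi_h(r_k)=\psi_h(r_k)=a_k\langle h,s_k\rangle$. Lemma 4 also says $c|h|-\sum_ka_k|\langle h,s_k\rangle|\le\gamma(h)+t|h|$. So
$$\|\tilde\psi_h|_{qNq}\|\le(c+2t)|h|-\sum_ka_k|\langle h,s_k\rangle|\le\gamma(h)+3t|h|\le(1+\delta)\|Jh\|.\tag{6}$$

**Step 5: it is a lifting.** For $x\in qMq$ each $\rho_k(x)$ vanishes, so $\tilde\psi_h(x)=\psi_h(x)=(Jh)(x)$. Hence $L(Jh)=\tilde\psi_h|_{qNq}$ has the required properties. $\square$

## 7. From the corner to all of $A^{**}$: halving and gluing

If Proposition 5 applied to $q=e$, we would compose $P_e$ with $x\mapsto exe$ and be done. It never does: nothing nonzero in $M$ is orthogonal to the unit. And in $M=M_n(\mathbb C)$ no $q$ has room beside it. So we treat separately a part of $M$ that is injective anyway, and find in the other part a corner $q$ that has room and yet is half of everything.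

Write $e=z_1+z_2$ with orthogonal central projections of $M$, where $z_1M$ is of type I (or $0$) and $z_2M$ has no type I direct summand (or is $0$).

**Step 1: the type I part.** If $z_1\ne0$, represent $z_1Nz_1$ faithfully, normally and unitally on a Hilbert space $\mathcal K$. Its weak$^*$-closed unital subalgebra $z_1M$ becomes a type I von Neumann algebra on $\mathcal K$, so there is a contractive projection $B(\mathcal K)\to z_1M$. Its restriction is a contractive projection $P_1:z_1Nz_1\to z_1M$.

From here to Step 4 assume $z_2\ne0$.

**Step 2: halving.** We want $z_2=q+r$ with $q\perp r$ and $q\sim r$. By Zorn's lemma take a maximal family of pairs $(q_i,r_i)$ of nonzero projections in $z_2M$ such that all the $q_i,r_j$ are mutually orthogonal and $q_i\sim r_i$ in $M$. Put $f=z_2-\sum_i(q_i+r_i)$. By maximality, $fMf$ contains no two nonzero projections that are orthogonal and equivalent. Let $p\le f$ be a projection of $M$. Then $pM(f-p)=0$: if $0\ne x\in pM(f-p)$ has polar decomposition $x=w|x|$, then $ww^*\le p$ and $w^*w\le f-p$ are nonzero, equivalent and orthogonal, which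 was excluded. Taking adjoints, $(f-p)Mp=0$ as well, so $px=pxp=xp$ for $x\in fMf$. Thus every projection of $fMf$ is central in $fMf$; as projections generate a von Neumann algebra, $fMf$ is abelian. But $z_2M$ has no nonzero abelian projection, so $f=0$. Put $q=\sum q_i$, $r=\sum r_i$, and let $v=\sum v_i$, where $v_i^*v_i=q_i$, $v_iv_i^*=r_i$ (the sum converges weak$^*$ because initial and final projections are orthogonal). Then
$$q+r=z_2,\qquad v^*v=q,\qquad vv^*=r,$$
and both $q$ and $r$ are nonzero.

**Step 3: $q$ has room.** If $p$ is a minimal projection of $rMr$, then $pMp$ contains no projections except $0$ and $p$, so $pMp=\mathbb Cp$ and $p$ is a nonzero abelian projection of $z_2M$: impossible. So every nonzero subprojection of $r$ in $M$ splits into two nonzero orthogonal ones. Iterating, $r$ dominates $K$ nonzero mutually orthogonal projections of $M$ for every $K$, all orthogonal to $q$. Proposition 5 gives a contractive projection $P_q:qNq\to qMq$.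

**Step 4: from $q$ to $z_2$.** We view $z_2Nz_2$ as $2\times2$ matrices over $qNq$ and apply $P_q$ to the entries. Entrywise application need not be contractive for a contractive map (see the transposition in Section 2), so Tomiyama's theorem is used here: $P_q$ is completely positive. As $P_q(q)=q$, it is unital, hence completely contractive, and $\mathrm{id}\otimes P_q$ is contractive on $M_2(qNq)$. Put $w_1=q$, $w_2=v$. Since $v=rvq$ and $qr=0$, we have
$$w_i^*w_j=\delta_{ij}q,\qquad w_1w_1^*+w_2w_2^*=q+r=z_2.$$
The map $x\mapsto[w_i^*xw_j]$ from $z_2Nz_2$ to $M_2(qNq)$ is linear, respects adjoints, and is multiplicative, because $\sum_kw_i^*xw_kw_k^*yw_j=w_i^*xz_2yw_j=w_i^*xyw_j$. Its inverse is $[y_{ij}]\mapsto\sum w_iy_{ij}w_j^*$: in one direction $\sum w_iw_i^*xw_jw_j^*=z_2xz_2=x$, in the other use $w_i^*w_j=\delta_{ij}q$. So it is a $*$-isomorphism, hence isometric, and since $w_1,w_2\in M$ it maps $z_2M$ onto $M_2(qMq)$. Therefore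
$$P_2(x)=\sum_{i,j}w_iP_q(w_i^*xw_j)w_j^*$$
is a contractive projection $z_2Nz_2\to z_2M$.

**Step 5: gluing.** Put $P(x)=P_1(z_1xz_1)+P_2(z_2xz_2)$ for $x\in B^{**}$, omitting a term if $z_i=0$. The two terms lie in the complementary direct summands $z_1M$ and $z_2M$ of $M$, so $\|P(x)\|=\max(\|P_1(z_1xz_1)\|,\|P_2(z_2xz_2)\|)\le\|x\|$. For $x\in M$ the projections $z_i$ commute with $x$, so $x=z_1xz_1+z_2xz_2$ and $P(x)=x$. Hence $P:B^{**}\to A^{**}$ is a contractive projection. This proves 2⇒3 and Theorem A. $\blacksquare$

**Remark (exhausting instead of halving).** One can also pass from Proposition 5 to $M$ by a limit. If $M$ is finite-dimensional it is of type I, and Step 1 with $z_1=e$ suffices. If $M$ is infinite-dimensional it contains an infinite sequence of nonzero mutually orthogonal projections $p_1,p_2,\dots$; adding $e-\sum p_k$ to $p_1$ we may assume $\sum p_k=e$. Put $q_k=p_1+\dots+p_k$. The projections $p_{k+1},p_{k+2},\dots$ are room beside $q_k$, so Proposition 5 gives contractive projections $P_{q_k}:q_kNq_k\to q_kMq_k$. Let $P(x)$ be the weak$^*$-limit in $M$ of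 $P_{q_k}(q_kxq_k)$ along a free ultrafilter. Then $P$ is linear and contractive, and for $x\in M$ we have $P_{q_k}(q_kxq_k)=q_kxq_k\to exe=x$ weak$^*$, so $P(x)=x$.

## 8. The targets $\ell_p$, $2\le p<\infty$

**Theorem B.** Fix $2\le p<\infty$. The conditions of Theorem A are also equivalent to each of:

* $(1_p)$ every bounded $u:A\to\ell_p$ has a norm-preserving extension to $B$;
* $(2_p)$ for all $n$, $\varepsilon>0$, every $u:A\to\ell_p^n$ has an extension $\tilde u:B\to\ell_p^n$ with $\|\tilde u\|\le(1+\varepsilon)\|u\|$.

For $p=\infty$ the analogous statement fails.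

The failure for $p=\infty$ is Tests 2 and 4: for $A=VN(\mathbb F_2)\subset B(\ell_2(\mathbb F_2))$ all maps into $\ell_\infty$ and $\ell_\infty^n$ extend with the same norm, and condition 3 fails.

Let $p<\infty$. Condition 4 implies $(1_p)$ since $\ell_p$ is a dual space, and $(1_p)$ implies $(2_p)$ since $\ell_p^n$ is contractively complemented in $\ell_p$. We prove $(2_p)$⇒3. The case $p=2$ is done, so let $p>2$ and let $1<p'<2$ be the conjugate exponent. The norm dual to $\ell_p^n$ is $\|h\|_{p'}$, and Lemma 4 must be replaced by the following.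

**Lemma 6.** Let $1<p'<2$, let $\gamma$ be a norm on $\mathbb C^n$ and $t>0$. There are $c>0$, $K\ge1$, $s_k\in S$, $a_k\ge0$ $(1\le k\le K)$ with
$$\Big|\gamma(h)+\sum_{k=1}^Ka_k|\langle h,s_k\rangle|-c\|h\|_{p'}\Big|\le t|h|\qquad(h\in\mathbb C^n).$$

*Proof.* **Step 1: what is needed.** Steps 1 and 2 of the proof of Lemma 4 do not involve the Euclidean norm on the right; they give a continuous $g$ with (4). Suppose we have a representation
$$\|h\|_{p'}=\int_S|\langle h,s\rangle|\,m(s)\,d\sigma(s)\qquad(h\in\mathbb C^n)\tag{7}$$
with $m$ integrable and bounded below by a positive constant. Choose $c>0$ with $cm\ge g$; then $\mu=(cm-g)\sigma$ is a finite positive measure, $c\|h\|_{p'}-\int|\langle h,s\rangle|g\,d\sigma=\int|\langle h,s\rangle|\,d\mu$, and Step 4 of that proof discretizes $\mu$ with error $t/3$ on $S$. So it remains to prove (7).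

**Step 2: a stable random vector.** We look for a random vector $\theta$ with $\mathbb E|\langle h,\theta\rangle|$ proportional to $\|h\|_{p'}$. Let $\theta_j=A_j^{1/2}G_j$, $1\le j\le n$, all variables independent, where $A_j>0$ is positive stable with $\mathbb Ee^{-\lambda A_j}=e^{-\lambda^{p'/2}}$ for $\lambda\ge0$ (such variables exist since $0<p'/2<1$), and $G_j$ is complex Gaussian with $\mathbb Ee^{i\mathrm{Re}(\bar zG_j)}=e^{-|z|^2}$, that is, with density $(4\pi)^{-1}e^{-|x|^2/4}$ on $\mathbb C$. Conditioning on $A_j$,
$$\mathbb Ee^{i\mathrm{Re}(\bar z\theta_j)}=\mathbb Ee^{-A_j|z|^2}=e^{-|z|^{p'}} .$$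
For $h\in\mathbb C^n$ we have $\mathrm{Re}(\bar zh_j\bar\theta_j)=\mathrm{Re}(\overline{\bar zh_j}\,\theta_j)$, so $\sum h_j\bar\theta_j$ has characteristic function $\prod_je^{-|zh_j|^{p'}}=e^{-|z|^{p'}\|h\|_{p'}^{p'}}$, which is that of $\|h\|_{p'}\theta_1$. Hence
$$\mathbb E|\langle h,\theta\rangle|=\kappa'\|h\|_{p'},\qquad\kappa'=\mathbb E|\theta_1|=\mathbb E A_1^{1/2}\,\mathbb E|G_1|>0.$$
To see that $\kappa'<\infty$, use $b^{1/2}=C_0\int_0^\infty(1-e^{-\lambda b})\lambda^{-3/2}\,d\lambda$ for $b\ge 0$, with a constant $C_0>0$. It gives $\mathbb EA_1^{1/2}=C_0\int_0^\infty(1-e^{-\lambda^{p'/2}})\lambda^{-3/2}\,d\lambda$. At infinity the integrand is at most $\lambda^{-3/2}$; at $0$ it is at most $\lambda^{p'/2-3/2}$, integrable because $p'>1$.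

**Step 3: polar coordinates.** The vector $\theta$ has density
$$D(x)=\prod_j\mathbb E\big[(4\pi A_j)^{-1}e^{-|x_j|^2/4A_j}\big],$$
strictly positive and, by Fatou's lemma, lower semicontinuous. Writing $x=\rho s$ with $dx=\omega\rho^{2n-1}d\rho\,d\sigma(s)$, where $\omega$ is the area of $S$, we get (7) with $m(s)=C\int_0^\infty\rho^{2n}D(\rho s)\,d\rho$ and $C=\omega/\kappa'$. By Fatou again $m$ is lower semicontinuous; it is strictly positive, so on the compact set $S$ it is bounded below by a positive constant. It is integrable because $\int_Sm\,d\sigma=\mathbb E|\theta|/\kappa'$ and $\mathbb E|\theta|\le\sum_j\mathbb E|\theta_j|<\infty$. $\square$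

*Proof of $(2_p)$⇒3 for $p>2$.* **Step 1: Lemma 2 for $\ell_p^n$.** If $\psi_h\in M_*$ is linear in $h$ with $\|\psi_h\|\le C\|h\|_{p'}$, then for $u(x)=(\psi_{d_j}(x))_j$ we have $\|u(x)\|_p=\sup_{\|h\|_{p'}\le1}|\psi_h(x)|$. The proof of Lemma 2, with $(2_p)$ in place of 2, gives a linear $h\mapsto\tilde\psi_h\in N^*$ extending $\psi_h$ with $\|\tilde\psi_h\|\le(1+\varepsilon)C\|h\|_{p'}$.

**Step 2: Proposition 5 under $(2_p)$.** Choose $t>0$ with $3t\|h\|_{p'}\le\delta\gamma(h)$, take the data of Lemma 6, and define $\psi_h$ by the same formula. Since $|h|\le\|h\|_{p'}$, we have $\|\psi_h\|\le c\|h\|_{p'}+t|h|\le(c+t)\|h\|_{p'}$. Extend with $\|\tilde\psi_h\|\le(c+2t)\|h\|_{p'}$. The orthogonality argument is the same, and (6) becomes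
$$\|\tilde\psi_h|_{qNq}\|\le(c+2t)\|h\|_{p'}-\sum_ka_k|\langle h,s_k\rangle|\le\gamma(h)+3t\|h\|_{p'}\le(1+\delta)\|Jh\| .$$
So Proposition 5 holds under $(2_p)$.

**Step 3: conclusion.** Section 7 used condition 2 only through Proposition 5, so it applies unchanged and gives condition 3. $\blacksquare$

## 9. The weak expectation property and injectivity

A $C^*$-algebra $A\subset B(H)$ has the *weak expectation property* if there is a completely positive contraction $T:B(H)\to A^{**}$ with $T|_A=\mathrm{id}$. A von Neumann algebra $M\subset B(H)$ is *injective* if there is a contractive projection $B(H)\to M$; for example, $M_n(\mathbb C)$ is, and $VN(\mathbb F_2)$ is not.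

**Corollary.**

(a) A $C^*$-algebra $A\subset B(H)$ has the weak expectation property iff every bounded $u:A\to\ell_2$ extends to $B(H)$ with the same norm.

(b) A von Neumann algebra $M\subset B(H)$ is injective iff every bounded $u:M\to\ell_2$ extends to $B(H)$ with the same norm.

*Proof.* (a) By Theorem A with $B=B(H)$, the extension property is condition 3. Given $P:B(H)^{**}\to A^{**}$ as in 3, put $T=P|_{B(H)}$; it is a contraction with $T|_A=\mathrm{id}$, and it is completely positive by Tomiyama's theorem. Conversely, given $T$, its weak$^*$-continuous extension $B(H)^{**}\to A^{**}$ is contractive and is the identity on $A$, hence on $A^{**}$ by weak$^*$-continuity. This is 3.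

(b) If $M$ is injective, compose $u$ with a contractive projection $B(H)\to M$. Conversely, Theorem A gives a contractive projection $P:B(H)^{**}\to M^{**}$. Composing $P|_{B(H)}$ with the canonical contractive projection $M^{**}\to M$, the adjoint of $M_*\subset M^*$ as in Test 4, gives a contractive map $B(H)\to M$ that is the identity on $M$. $\square$

For the inclusion of Test 4, part (b) shows that some bounded $u:VN(\mathbb F_2)\to\ell_2$ has no norm-preserving extension to $B(\ell_2(\mathbb F_2))$. By the domination argument of Section 1, such a $u$ satisfies no inequality $|u(x)|^2\le\|u\|^2(\lambda f(x^*x)+(1-\lambda)g(xx^*))$ with states $f,g$ and $0\le\lambda\le1$.
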